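\title{A local form of Landau's equivalence theorem}

\begin{abstract}
Let $\psi(x)=\sum_{n\le x}\Lambda(n)$ and $\tilde\psi(x)=\sum_{n\le x}\Lambda(n)/n$. We prove unconditionally that the error terms $(\psi(x)-x)/x$ and $\tilde\psi(x)-\log x+\gamma$ control each other locally: for every $\lambda>1$, each of them at $x$ is at most a constant times the supremum of the other over $[x,\lambda x]$, plus $O(x^{-1/2})$, and for $\lambda$ large enough the term $O(x^{-1/2})$ can be removed. This proves a conjectured strong form of Landau's equivalence theorem. The difference of the two error terms is an absolutely convergent sum over the zeros of $\zeta$, and a zero-density estimate shows that the zeros with real part exceeding $\frac12+\delta$ are sparse enough to be annihilated by one smooth kernel of mass $1$ and arbitrarily short support.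
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Lambda$ be the von Mangoldt function, so that $\Lambda(n)=\log p$ if $n$ is a positive power of a prime $p$ and $\Lambda(n)=0$ otherwise, and let $\gamma$ be Euler's constant. For $x\ge1$ put
\[
\psi(x)=\sum_{n\le x}\Lambda(n),\qquad \tilde\psi(x)=\sum_{n\le x}\frac{\Lambda(n)}{n},
\]
\[
\Delta(x)=\psi(x)-x,\qquad R(x)=\tilde\psi(x)-\log x+\gamma .
\]
Landau's equivalence theorem says that the prime number theorem $\Delta(x)/x\to0$ is equivalent to $R(x)\to0$. This paper compares the sizes of $\Delta(x)/x$ and $R(x)$.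

The two quantities are linked by an exact identity. Partial summation gives
\[
\tilde\psi(x)=\frac{\psi(x)}x+\int_1^x\frac{\psi(t)}{t^2}\,dt=\frac{\Delta(x)}x+1+\log x+\int_1^x\frac{\Delta(t)}{t^2}\,dt .
\]
The prime number theorem in the form $\Delta(t)\ll t/\log^2t$ $(t\ge2)$ makes the last integral converge as $x\to\infty$. Since $R(x)$ and $\Delta(x)/x$ both tend to $0$, the limit gives $1+\int_1^\infty\Delta(t)t^{-2}\,dt=-\gamma$, and therefore
\begin{equation}\label{eq:identity}
R(x)=\frac{\Delta(x)}{x}-g(x),\qquad g(x)=\int_x^\infty\frac{\Delta(t)}{t^2}\,dt\qquad(x\ge1).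
\end{equation}
Estimating $g$ by absolute values has two defects. It is wasteful: the bound $\Delta(t)/t\ll1/\log^2t$ yields only $g(x)\ll 1/\log x$, and a bound $|\Delta(t)|/t\le\varepsilon$ for all $t\ge x$ yields a divergent integral. It is also global, since it needs $\Delta(t)$ for all $t\ge x$. The following conjecture, posed in \cite{source} as ``Strong form of Landau equivalence theorem, I'', asks that both defects be removed at once.

\begin{quote}
\textbf{Conjecture.} There are constants $c_1>0$ and $c_2>1$ such that, for all real $x\ge2$,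
\begin{equation}\label{eq:conj}
|\tilde\psi(x)-\log x+\gamma|\le c_1\max_{x/c_2<y\le c_2x}\frac{|\psi(y)-y|}{y}+c_2x^{-1/4}.
\end{equation}
\end{quote}

The condition $c_2>1$ makes the range of $y$ nonempty. Since $\psi$ is discontinuous, the maximum is read as a supremum. An inequality of this kind cannot follow from partial summation and monotonicity alone.

\begin{example}\label{ex:general}
Let $N_i=2^{i^2}$ and replace $\psi$ by the increasing function $\Psi(y)=y+\sum_{N_i\le y}N_i/i^2$. For $N_j\le y<N_{j+1}$ and $j\ge2$ we have $0\le(\Psi(y)-y)/y\le j^{-2}+2N_{j-1}/N_j$, which tends to $0$. The analogue of $\tilde\psi(x)$ is $\int_{[1,x]}y^{-1}\,d\Psi(y)=\log x+\sum_{N_i\le x}i^{-2}$, so the analogue of $R(x)$ is $-\sum_{N_i>x}i^{-2}$. Fix $c_2>1$ and take $x=(N_jN_{j+1})^{1/2}=2^{j+1/2}N_j$ with $j$ large. The window $(x/c_2,c_2x]$ lies inside $(N_j,N_{j+1})$, so there $(\Psi(y)-y)/y\le2c_2N_j/x\le 2c_2\,2^{-j}$; also $x^{-1/4}\le2^{-j^2/4}$. But $\sum_{i>j}i^{-2}>1/(j+1)$. The analogue of \eqref{eq:conj} fails for all $c_1,c_2$.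
\end{example}

For the primes the conjecture is true, with a one-sided window of any fixed ratio, a smaller error term, and a converse.

\begin{theorem}\label{thm:main}
Let $0<\delta<\frac12$ and $\lambda>1$. There is $C=C(\delta,\lambda)$ such that for all $x\ge1$
\[
|R(x)|\le C\sup_{x\le y\le\lambda x}\frac{|\Delta(y)|}{y}+Cx^{-1/2+\delta},\qquad
\frac{|\Delta(x)|}{x}\le C\sup_{x\le y\le\lambda x}|R(y)|+Cx^{-1/2+\delta}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
The Conjecture holds with $c_1=C(\frac14,2)$ and $c_2=\max(2,C(\frac14,2))$.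
\end{corollary}

\begin{proof}
Take $\delta=\frac14$ and $\lambda=2$ in the first inequality of Theorem~\ref{thm:main}. Since $c_2\ge2$, we have $[x,2x]\subset(x/c_2,c_2x]$, so \eqref{eq:conj} holds for all $x\ge1$.
\end{proof}

The nontrivial zeros of the Riemann zeta function $\zeta$ are its zeros $\rho=\beta+i\tau$ with $0<\beta<1$; we write $\tau$ for the ordinate because $\gamma$ is taken. The Riemann hypothesis (RH) is the statement that $\beta=\frac12$ for all of them.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}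
\item[(i)] For every $\lambda>1$, both inequalities of Theorem~\ref{thm:main} hold for all $x\ge1$ with $x^{-1/2+\delta}$ replaced by $x^{-1/2}$ and some constant $C(\lambda)$.
\item[(ii)] There is $\lambda_0>1$ such that for every $\lambda\ge\lambda_0$ there is $C=C(\lambda)$ with, for all $x\ge1$,
\[
|R(x)|\le C\sup_{x\le y\le\lambda x}\frac{|\Delta(y)|}{y},\qquad\frac{|\Delta(x)|}{x}\le C\sup_{x\le y\le\lambda x}|R(y)| .
\]
If RH is false, every $\lambda>1$ is admissible.
\item[(iii)] For $\lambda\ge\lambda_0$ (any $\lambda>1$ if RH is false) and every nontrivial zero $\rho_0=\beta_0+i\tau_0$ there is $c>0$ such that for all $x\ge1$ both $\sup_{x\le y\le\lambda x}|\Delta(y)|/y$ and $\sup_{x\le y\le\lambda x}|R(y)|$ are at least $c\,x^{\beta_0-1}$.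
\end{enumerate}
\end{theorem}

The statements of Theorem~\ref{thm:sharp} are unconditional. Their constants are not effective, because the proof splits according to whether RH holds.

By \eqref{eq:identity}, everything depends on bounding $g(x)$. Section~\ref{sec:expansion} expands $g$ over the zeros of $\zeta$ and puts the two inequalities into one form. Section~\ref{sec:model} shows the method on a single pair of zeros, and Section~\ref{sec:kernel} builds the kernel that extends it to infinitely many. Sections~\ref{sec:upper} and~\ref{sec:lower} prove Theorems~\ref{thm:main} and~\ref{thm:sharp}.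

\section{The tail integral as a sum over zeros}\label{sec:expansion}

Sums over $\rho$ run over the nontrivial zeros, repeated according to multiplicity. Besides the prime number theorem we use the following facts.
\begin{enumerate}
\item[(Z1)] The zeros are symmetric under $\rho\mapsto\bar\rho$ and $\rho\mapsto1-\bar\rho$. They satisfy $|\tau|>14$ and $\sum_\rho\tau^{-2}\log|\tau|<\infty$.
\item[(Z2)] \emph{Zero-free region.} There is $c_0>0$ with $1-\beta\ge c_0/\log(|\tau|+2)$ for all $\rho$.
\item[(Z3)] \emph{Explicit formula} \cite[Theorem~28]{ingham}. For $x\ge1$ the function $\psi_1(x)=\int_0^x\psi(t)\,dt$ satisfies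
\[
\psi_1(x)=\frac{x^2}{2}-\sum_\rho\frac{x^{\rho+1}}{\rho(\rho+1)}-x\frac{\zeta'}{\zeta}(0)+\frac{\zeta'}{\zeta}(-1)-\sum_{k\ge1}\frac{x^{1-2k}}{2k(2k-1)} .
\]
\item[(Z4)] \emph{Ingham's density theorem} \cite[Theorem~9.19(B)]{titchmarsh}. The number $N(\sigma,T)$ of zeros with $\beta>\sigma$ and $0<\tau\le T$ satisfies $N(\sigma,T)\ll T^{3(1-\sigma)/(2-\sigma)}\log^5T$ for $\frac12\le\sigma\le1$, $T\ge2$.
\end{enumerate}
Put $b_\rho=\dfrac1{\rho(\rho-1)}$ and $B=\sum_\rho|b_\rho|$, which is finite by (Z1) because $|b_\rho|\le\tau^{-2}$.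

\begin{lemma}\label{lem:g}
There is a constant $K$ such that
\[
\Bigl|g(x)-\sum_\rho b_\rho x^{\rho-1}\Bigr|\le\frac Kx\qquad(x\ge1).
\]
\end{lemma}

\begin{proof}
The series in (Z3) converges absolutely, so we express $g$ through the integral $D(x)=\int_1^x\Delta(t)\,dt=\psi_1(x)-\frac12(x^2-1)$. By (Z3),
\[
D(x)=-\sum_\rho\frac{x^{\rho+1}}{\rho(\rho+1)}+r(x),\qquad|r(x)|\le K_0x\quad(x\ge1),
\]
with $K_0=\frac32+|\frac{\zeta'}\zeta(0)|+|\frac{\zeta'}\zeta(-1)|$, since the sum over $k$ is at most $\sum_k\frac1{2k(2k-1)}<1$. From $\Delta(t)=o(t)$ we get $D(x)=o(x^2)$, so integration by parts gives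
\[
g(x)=-\frac{D(x)}{x^2}+2\int_x^\infty\frac{D(t)}{t^3}\,dt .
\]
The function $r$ contributes at most $K_0/x+2K_0/x$, and we take $K=3K_0$. The series may be integrated termwise, because by (Z2) and (Z1)
\[
\sum_\rho\frac1{|\rho(\rho+1)|}\int_x^\infty t^{\beta-2}\,dt\le\sum_\rho\frac1{\tau^2(1-\beta)}\le\frac1{c_0}\sum_\rho\frac{\log(|\tau|+2)}{\tau^2}<\infty .
\]
Since $\int_x^\infty t^{\rho-2}\,dt=-x^{\rho-1}/(\rho-1)$, the zero $\rho$ contributes
\[
\frac{x^{\rho-1}}{\rho(\rho+1)}\Bigl(1+\frac2{\rho-1}\Bigr)=\frac{x^{\rho-1}}{\rho(\rho-1)}.\qedhere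
\]
\end{proof}

Lemma~\ref{lem:g} shows where the content of the Conjecture lies. If all zeros had $\beta\le\frac34$, then $|g(x)|\le(B+K)x^{-1/4}$, and \eqref{eq:conj} would follow from \eqref{eq:identity} with $c_1=1$. The Conjecture is thus a statement about hypothetical zeros far to the right of the critical line. The lemma also suggests the answer. Since $xg'(x)=-\Delta(x)/x$, formal termwise differentiation attaches to $\rho$ the term $-x^{\rho-1}/\rho$ in $\Delta(x)/x$, hence the term $-x^{\rho-1}/(\rho-1)$ in $R(x)$. The ratio $\rho/(\rho-1)$ differs from $1$ by less than $\frac1{14}$, so one expects the two error terms to have the same size. What must be excluded is that the terms cancel in one sum throughout a window and do not cancel in the other.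

We pass to the variable $u=\log x$, in which $x^{\rho-1}$ is an exponential and $[x,\lambda x]$ is an interval of fixed length $\eta=\log\lambda$. For $u\ge0$ let
\[
E_0(u)=\Delta(e^u)e^{-u},\qquad E_1(u)=R(e^u),\qquad G(u)=g(e^u),
\]
and for $\kappa\in\{0,1\}$ and $\eta>0$ let
\[
M_\kappa(u,\eta)=\sup_{0\le v\le\eta}|E_\kappa(u+v)| .
\]
With $x=e^u$ and $\lambda=e^\eta$, the numbers $M_0(u,\eta)$ and $M_1(u,\eta)$ are the two suprema in the theorems. Identity \eqref{eq:identity} reads $E_1=E_0-G$, and so
\begin{equation}\label{eq:reduce}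
|E_{1-\kappa}(u)|\le M_\kappa(u,\eta)+|G(u)|\qquad(\kappa=0,1).
\end{equation}
The case $\kappa=0$ leads to the first inequality in each theorem and $\kappa=1$ to the converse. In both cases we have to bound $|G(u)|$ by $M_\kappa(u,\eta)$.

The function $G$ is continuous, and continuously differentiable on each closed interval between consecutive logarithms of prime powers, with $G'=-E_0$. So $E_0$ controls the variation of $G$. For the converse we want a function whose variation is controlled by $E_1$, and $(e^uG)'=e^u(G-E_0)=-e^uE_1$ supplies one. Put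
\[
G_\kappa(u)=e^{\kappa u}G(u),\qquad s_\rho=\rho-1+\kappa ,
\]
where the dependence of $s_\rho$ on $\kappa$ is suppressed. Then $G_\kappa$ is continuous and piecewise continuously differentiable, and for $u\ge0$
\begin{equation}\label{eq:deriv}
G_\kappa'(u)=-e^{\kappa u}E_\kappa(u)\quad\text{except at logarithms of prime powers},
\end{equation}
\begin{equation}\label{eq:expand}
\Bigl|G_\kappa(u)-\sum_\rho b_\rho e^{s_\rho u}\Bigr|\le Ke^{(\kappa-1)u}.
\end{equation}
By \eqref{eq:deriv}, if $M_\kappa(u,\eta)$ is small then $G_\kappa$ is nearly constant on $[u,u+\eta]$. We have to show that the constant is small too. The reason, by \eqref{eq:expand}, is that $G_\kappa$ is a combination of exponentials $e^{su}$ among which the constant function, $s=0$, does not occur.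

\section{A model with two exponentials}\label{sec:model}

For one exponential $F(u)=be^{su}$ with $s\ne0$ we have $F=F'/s$, and $|F|$ is bounded by $|F'|$ pointwise. The first case that needs a window is a conjugate pair. Let $s\notin\mathbb R$,
\[
F(u)=b_1e^{su}+b_2e^{\bar su},\qquad M=\sup_{0\le v\le\eta}|F'(u+v)| .
\]
The polynomial $P(z)=(1-z/s)(1-z/\bar s)$ vanishes at both exponents, so $P(d/du)F=0$, that is,
\[
F=\frac{2\operatorname{Re}s}{|s|^2}F'-\frac1{|s|^2}F''.
\]
We have no bound for $F''$, but we can bound its integral over the window. Averaging,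
\[
\frac1\eta\int_0^\eta F(u+w)\,dw=\frac{2\operatorname{Re}s}{|s|^2}\cdot\frac1\eta\int_0^\eta F'(u+w)\,dw-\frac{F'(u+\eta)-F'(u)}{\eta|s|^2}.
\]
The average on the left differs from $F(u)$ by at most $\eta^{-1}\int_0^\eta wM\,dw=\eta M/2$. Hence
\begin{equation}\label{eq:model}
|F(u)|\le\Bigl(\frac\eta2+\frac{2|\operatorname{Re}s|}{|s|^2}+\frac2{\eta|s|^2}\Bigr)M ,
\end{equation}
with a constant independent of $b_1$, $b_2$ and $u$. The last term has the right order: for $s=i\tau$, $F(u)=\cos\tau u$ and $u=0$ we have $F(0)=1$ and $M\le\tau^2\eta$. So the window cannot shrink to a point, and the constant must blow up as $s\to0$, where $F$ degenerates to a constant.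

With $n$ exponents $s_1,\dots,s_n$ the polynomial $P(z)=\prod_j(1-z/s_j)=\sum_ka_kz^k$ has degree $n$, and more derivatives must be removed from $F$. We therefore average against a smooth weight $\varphi_0$ of mass $1$ supported in $[0,\eta]$ and move all derivatives onto it:
\[
0=\int\varphi_0(w)\sum_ka_kF^{(k)}(u+w)\,dw=\int\varphi(w)F(u+w)\,dw,\qquad\varphi=\sum_k(-1)^ka_k\varphi_0^{(k)} .
\]
The kernel $\varphi$ has mass $a_0=1$, because derivatives of $\varphi_0$ have integral $0$, and it annihilates $F$. Therefore
\[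
|F(u)|=\Bigl|\int\varphi(w)\bigl(F(u)-F(u+w)\bigr)dw\Bigr|\le\eta\|\varphi\|_1M,
\]
where $\|\varphi\|_1=\int|\varphi|$. This is the whole argument for Theorem~\ref{thm:main}, except that the set of exponents is infinite. Then $P$ is an entire function, and the series for $\varphi$ converges only if the coefficients $a_k$ decay faster than the derivatives $\varphi_0^{(k)}$ grow.

\section{Kernels annihilating a sparse set of exponentials}\label{sec:kernel}

For an integrable function $\varphi$ with compact support let $\hat\varphi(z)=\int\varphi(w)e^{zw}\,dw$, $z\in\mathbb C$. If $\varphi$ is smooth, integration by parts gives $\widehat{\varphi'}(z)=-z\hat\varphi(z)$.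

\begin{lemma}\label{lem:kernel}
Let $S\subset\mathbb C\setminus\{0\}$, and suppose that $n_S(t)=\#\{s\in S:|s|\le t\}\le At^\theta$ for all $t>0$, where $0<\theta<1$. Let $\eta>0$. There is a complex-valued $\varphi\in C^\infty(\mathbb R)$ with support in $[0,\eta]$ such that
\[
\hat\varphi(0)=1,\qquad\hat\varphi(s)=0\ \ (s\in S),\qquad\hat\varphi(z)\ne0\ \text{ whenever }z\notin S\text{ and }\operatorname{Re}z\ne0 .
\]
\end{lemma}

The third property is needed only for Theorem~\ref{thm:sharp}, where one zero has to survive the smoothing.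

\begin{proof}
\emph{Step 1: the coefficients of the product.} The hypothesis forces $n_S(t)=0$ for $t<t_0=A^{-1/\theta}$. Writing $1/|s|=\int_{|s|}^\infty t^{-2}\,dt$ and summing, we get $\sum_{s\in S}1/|s|\le A\int_{t_0}^\infty t^{\theta-2}\,dt<\infty$, since $\theta<1$. Hence $P(z)=\prod_{s\in S}(1-z/s)=\sum_{k\ge0}a_kz^k$ is entire, $a_0=1$, and $P$ vanishes exactly on $S$ (an empty product is $1$). Using $\log(1+r/|s|)=\int_{|s|}^\infty\frac{r\,dt}{t(t+r)}$, we have on $|z|=r$
\[
\log|P(z)|\le\int_0^\infty\frac{r\,n_S(t)}{t(t+r)}\,dt\le Ar^\theta\int_0^\infty\frac{y^{\theta-1}}{1+y}\,dy=:A'r^\theta .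
\]
Cauchy's estimate $|a_k|\le r^{-k}e^{A'r^\theta}$ with $r=k^{1/\theta}$ gives
\begin{equation}\label{eq:ak}
|a_k|\le k^{-k/\theta}e^{A'k}\qquad(k\ge1).
\end{equation}

\emph{Step 2: a bump with slowly growing derivatives.} By \eqref{eq:ak} it suffices to find $\varphi_0$ whose $k$-th derivative grows like $k^{\alpha k}$ with $\alpha<1/\theta$. We build $\varphi_0$ by repeated averaging. Let $H_a=a^{-1}1_{[0,a]}$. If $F$ is continuous, then $F*H_a(w)=a^{-1}\int_{w-a}^wF(t)\,dt$ has the continuous derivative $\nabla_aF(w)=(F(w)-F(w-a))/a$. So an average over length $a$ buys one derivative at the cost of a factor $2/a$, and it lengthens the support by $a$. Lengths proportional to $j^{-\alpha}$ give growth $(k!)^\alpha$, and they have a finite sum if $\alpha>1$. Since $\theta<1$, we can fix $\alpha$ with $1<\alpha<1/\theta$.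

Let $h_j=h(j+1)^{-\alpha}$ for $j\ge0$, with $h$ chosen so that $\sum_jh_j=\eta$, and let $f_n=H_{h_0}*\cdots*H_{h_n}$, which is supported in $[0,\eta]$. For $0\le k\le n-1$ write $f_n=F*H_{h_1}*\cdots*H_{h_k}$ with $F=H_{h_0}*H_{h_{k+1}}*\cdots*H_{h_n}$. The function $F$ has at least two factors, so it is continuous, and $0\le F\le1/h$ because $H_{h_0}\le 1/h$ and the other factors have integral $1$. The operators $\nabla_a$ commute with differentiation, so $f_n\in C^k$ with $f_n^{(k)}=\nabla_{h_1}\cdots\nabla_{h_k}F$, and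
\[
|f_n^{(k)}|\le\frac1h\prod_{j=1}^k\frac2{h_j}=\frac1h\Bigl(\frac2h\Bigr)^k\bigl((k+1)!\bigr)^\alpha=:L_k\qquad(n\ge k+1).
\]
For $n\ge k+2$, the function $f_{n+1}^{(k)}(w)$ is the average of $f_n^{(k)}$ over $[w-h_{n+1},w]$, so $|f_{n+1}^{(k)}-f_n^{(k)}|\le h_{n+1}L_{k+1}$ by the mean value theorem. As $\sum h_n<\infty$, the sequence $f_n^{(k)}$ converges uniformly for each $k$. The limit $\varphi_0=\lim f_n$ is smooth, supported in $[0,\eta]$, and satisfies $|\varphi_0^{(k)}|\le L_k$ for all $k$. The transform of a convolution is the product of the transforms, so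
\[
\hat\varphi_0(z)=\lim_n\hat f_n(z)=\prod_{j\ge0}\hat H_{h_j}(z),\qquad\hat H_a(z)=\frac{e^{az}-1}{az},\quad\hat H_a(0)=1 .
\]
In particular $\hat\varphi_0(0)=1$. Since $|\hat H_a(z)-1|\le a|z|e^{a|z|}$ and $\sum h_j<\infty$, the product converges absolutely and vanishes only where a factor does, that is, where $h_jz\in2\pi i\mathbb Z\setminus\{0\}$. All zeros of $\hat\varphi_0$ are therefore purely imaginary.

\emph{Step 3: the kernel.} Let $\varphi=\sum_{k\ge0}(-1)^ka_k\varphi_0^{(k)}$. For $m\ge0$ and $k\ge1$ we have $(k+m+1)!\le k^k(k+m+1)^{m+1}$, so \eqref{eq:ak} gives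
\[
|a_k|L_{k+m}\le k^{-k(1/\theta-\alpha)}\cdot e^{A'k}\,\frac1h\Bigl(\frac2h\Bigr)^{k+m}(k+m+1)^{\alpha(m+1)} .
\]
For fixed $m$ the second factor grows at most exponentially in $k$, and $1/\theta-\alpha>0$, so the sum over $k$ converges. Thus the $m$-times differentiated series converges uniformly for every $m$, and $\varphi$ is smooth with support in $[0,\eta]$. Integrating termwise,
\[
\hat\varphi(z)=\sum_k(-1)^ka_k(-z)^k\hat\varphi_0(z)=P(z)\hat\varphi_0(z).
\]
The three properties follow from $P(0)=\hat\varphi_0(0)=1$ and the location of the zeros of $P$ and $\hat\varphi_0$.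
\end{proof}

\begin{remark}\label{rem:jensen}
Some sparsity of $S$ is necessary. If $\varphi$ is supported in $[0,\eta]$ and $\hat\varphi(0)=1$, then $|\hat\varphi(z)|\le\|\varphi\|_1e^{\eta|z|}$, and Jensen's formula on the circle $|z|=et$ shows that $\hat\varphi$ has at most $e\eta t+\log\|\varphi\|_1$ zeros in $|z|\le t$, counted with multiplicity. By the Riemann--von Mangoldt formula, which the proofs do not use, the number of zeros of $\zeta$ with $|\tau|\le T$ has order $T\log T$. So $\hat\varphi$ cannot vanish at all $s_\rho$ with their multiplicities. This is why we annihilate only the zeros to the right of a line $\beta=\frac12+\delta$ and estimate the others trivially.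
\end{remark}

The density theorem shows that those zeros form an admissible set.

\begin{lemma}\label{lem:sparse}
Let $0<\delta<\frac12$ and $\kappa\in\{0,1\}$. Every subset $S$ of $\{s_\rho:\beta>\frac12+\delta\}$ satisfies the hypotheses of Lemma~\ref{lem:kernel}.
\end{lemma}

\begin{proof}
We have $|s_\rho|\ge|\tau|>14$. So $0\notin S$, $n_S(t)=0$ for $t\le14$, and $n_S(t)\le2N(\frac12+\delta,t)$ for $t>14$ by the symmetry $\rho\mapsto\bar\rho$. For $\sigma=\frac12+\delta$ the exponent in (Z4) is $(\frac32-3\delta)/(\frac32-\delta)<1$. Any $\theta$ strictly between this exponent and $1$ absorbs the factor $\log^5t$, and $n_S(t)\le At^\theta$ for all $t>0$.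
\end{proof}

\section{Smoothing and the proof of Theorem~\ref{thm:main}}\label{sec:upper}

The next lemma records what a kernel does to \eqref{eq:deriv} and \eqref{eq:expand}. Part (a) compares $G$ with its smoothed series and gives upper bounds for $G$. Part (b) bounds the differentiated smoothed series by $M_\kappa$ and will give lower bounds for $M_\kappa$.

\begin{lemma}\label{lem:smooth}
Let $\kappa\in\{0,1\}$, $\eta>0$, $u\ge0$, and let $\varphi$ be smooth with support in $[0,\eta]$. Then $|\hat\varphi(s_\rho)|\le e^\eta\|\varphi\|_1$ and $|s_\rho\hat\varphi(s_\rho)|\le e^\eta\|\varphi'\|_1$ for all $\rho$. Moreover: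
\begin{enumerate}
\item[(a)] if $\hat\varphi(0)=1$, then
\[
\Bigl|G(u)-\sum_\rho b_\rho\hat\varphi(s_\rho)e^{(\rho-1)u}\Bigr|\le\eta e^\eta\|\varphi\|_1M_\kappa(u,\eta)+K\|\varphi\|_1e^{-u};
\]
\item[(b)] in all cases
\[
\Bigl|\sum_\rho b_\rho s_\rho\hat\varphi(s_\rho)e^{(\rho-1)u}\Bigr|\le e^\eta\|\varphi\|_1M_\kappa(u,\eta)+K\|\varphi'\|_1e^{-u}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\operatorname{Re}s_\rho<1$, we have $|e^{s_\rho w}|\le e^\eta$ for $0\le w\le\eta$. This gives the bound for $\hat\varphi(s_\rho)$, and the bound for $s_\rho\hat\varphi(s_\rho)=-\widehat{\varphi'}(s_\rho)$. Let $\omega$ be $\varphi$ or $\varphi'$. Multiply \eqref{eq:expand} at the point $u+w$ by $\omega(w)$ and integrate. The terms of the series are bounded by $|b_\rho|e^{u+\eta}$ uniformly in $w$, so termwise integration is allowed, and $e^{(\kappa-1)(u+w)}\le e^{(\kappa-1)u}$. Thus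
\begin{equation}\label{eq:omega}
\Bigl|\int\omega(w)G_\kappa(u+w)\,dw-e^{\kappa u}\sum_\rho b_\rho\hat\omega(s_\rho)e^{(\rho-1)u}\Bigr|\le K\|\omega\|_1e^{(\kappa-1)u}.
\end{equation}
For (a), $\int\varphi=1$ and \eqref{eq:deriv} give
\[
G_\kappa(u)-\int\varphi(w)G_\kappa(u+w)\,dw=\int\varphi(w)\int_0^we^{\kappa(u+v)}E_\kappa(u+v)\,dv\,dw,
\]
and the right side is at most $\|\varphi\|_1\eta e^\eta e^{\kappa u}M_\kappa(u,\eta)$ in absolute value. Add \eqref{eq:omega} with $\omega=\varphi$ and divide by $e^{\kappa u}$. For (b), integration by parts, valid because $G_\kappa$ is continuous and piecewise continuously differentiable, gives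
\[
\int\varphi'(w)G_\kappa(u+w)\,dw=\int\varphi(w)e^{\kappa(u+w)}E_\kappa(u+w)\,dw ,
\]
which is at most $\|\varphi\|_1e^\eta e^{\kappa u}M_\kappa(u,\eta)$ in absolute value. Combine this with \eqref{eq:omega} for $\omega=\varphi'$, where $\hat\omega(s_\rho)=-s_\rho\hat\varphi(s_\rho)$, and divide by $e^{\kappa u}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\eta=\log\lambda$ and $\kappa\in\{0,1\}$. By Lemma~\ref{lem:sparse} we may apply Lemma~\ref{lem:kernel} to $S=\{s_\rho:\beta>\frac12+\delta\}$. For the resulting $\varphi$, all terms with $\beta>\frac12+\delta$ in Lemma~\ref{lem:smooth}(a) vanish, whatever their multiplicity. The remaining terms contribute at most $Be^\eta\|\varphi\|_1e^{(-1/2+\delta)u}$. Since $e^{-u}\le e^{(-1/2+\delta)u}$,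
\[
|G(u)|\le\eta e^\eta\|\varphi\|_1M_\kappa(u,\eta)+(Be^\eta+K)\|\varphi\|_1e^{(-1/2+\delta)u}\qquad(u\ge0).
\]
Inserting this in \eqref{eq:reduce} gives $|E_{1-\kappa}(u)|\le CM_\kappa(u,\eta)+Ce^{(-1/2+\delta)u}$ with $C$ depending only on $\delta$ and $\lambda$. With $x=e^u$, the case $\kappa=0$ is the first inequality of the theorem and the case $\kappa=1$ is the second.
\end{proof}

The hypothesis $\delta>0$ is used in Lemma~\ref{lem:sparse}: at $\delta=0$ the exponent in (Z4) equals $1$. The proof does not use the positions of the zeros in $S$. Indeed $\|\varphi\|_1\le\eta\sum_k|a_k|L_k$, and the bound for this sum in Lemma~\ref{lem:kernel} depends only on $A$, $\theta$, $\eta$ once $\alpha$ is chosen in terms of $\theta$.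

\section{Lower bounds on windows and the proof of Theorem~\ref{thm:sharp}}\label{sec:lower}

To remove the error term $x^{-1/2+\delta}$ we show that it is dominated by the supremum next to it. This needs a lower bound for $M_\kappa(u,\eta)$ at every $u$, which is part (iii) of Theorem~\ref{thm:sharp}. Lemma~\ref{lem:smooth}(b) provides such a bound as soon as $\varphi$ is chosen so that one zero dominates the series. The bound comes out for large $u$ only, so we first dispose of bounded $u$.

\begin{lemma}\label{lem:small}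
Let $\kappa\in\{0,1\}$, $\eta>0$, $u_0>0$, $a\ge0$. If $M_\kappa(u,\eta)\ge ce^{-au}$ for $u\ge u_0$ with some $c>0$, then the same holds for all $u\ge0$ with a possibly smaller $c>0$.
\end{lemma}

\begin{proof}
Let $I_j=[j\eta/2,(j+1)\eta/2]$. For $0\le u\le u_0$ and $j=\lceil2u/\eta\rceil$ we have $u\le j\eta/2<u+\eta/2$, so $I_j\subset[u,u+\eta]$ and $0\le j\le2u_0/\eta+1$. Neither $\Delta$ nor $R$ vanishes identically on an interval of positive length, because $\psi$ and $\tilde\psi$ are piecewise constant while $y$ and $\log y-\gamma$ are strictly increasing. Hence $\sup_{I_j}|E_\kappa|>0$ for each $j$. If $\mu>0$ is the least of these finitely many suprema, then $M_\kappa(u,\eta)\ge\mu\ge\mu e^{-au}$ for $0\le u\le u_0$.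
\end{proof}

A zero $\rho_0$ to the right of the critical line can be isolated on any window. We draw a vertical line between $\rho_0$ and the critical line and annihilate every zero to the right of it except $\rho_0$; the zeros to the left of it contribute a smaller exponential.

\begin{proposition}\label{prop:off}
Let $\rho_0$ be a zero with $\beta_0>\frac12$, and let $\eta>0$ and $\kappa\in\{0,1\}$. There is $c>0$ with $M_\kappa(u,\eta)\ge ce^{(\beta_0-1)u}$ for all $u\ge0$.
\end{proposition}

\begin{proof}
Put $\delta=\frac12(\beta_0-\frac12)$, so that $0<\delta<\frac14$ and $\beta_0-1=-\frac12+2\delta$. Take $\varphi$ from Lemmas~\ref{lem:sparse} and~\ref{lem:kernel} for $S=\{s_\rho:\beta>\frac12+\delta,\ \rho\ne\rho_0\}$. Then $s_{\rho_0}\notin S$, and $\operatorname{Re}s_{\rho_0}$ is $\beta_0-1$ or $\beta_0$, hence nonzero. By the third property in Lemma~\ref{lem:kernel}, $\hat\varphi(s_{\rho_0})\ne0$, so $q=m|b_{\rho_0}s_{\rho_0}\hat\varphi(s_{\rho_0})|>0$, where $m$ is the multiplicity of $\rho_0$. In the series of Lemma~\ref{lem:smooth}(b)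 only $\rho_0$ and the zeros with $\beta\le\frac12+\delta$ survive, and the latter contribute at most $Be^\eta\|\varphi'\|_1e^{(-1/2+\delta)u}$. Therefore
\[
e^\eta\|\varphi\|_1M_\kappa(u,\eta)\ge qe^{(-1/2+2\delta)u}-(Be^\eta+K)\|\varphi'\|_1e^{(-1/2+\delta)u}.
\]
For $u\ge u_0$ with $u_0$ large, the second term is at most half the first. Lemma~\ref{lem:small} with $a=1-\beta_0$ finishes the proof.
\end{proof}

Under RH all terms have the same exponential size $e^{-u/2}$, so none can be discarded as smaller, and Lemma~\ref{lem:sparse} does not apply to them. Instead of annihilating the other zeros we damp them. A kernel that oscillates at the frequency $\tau_0$ and is spread over a window of length $\eta$ has a transform concentrated within about $1/\eta$ of $\tau_0$. This is where a long window is needed.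

\begin{proposition}\label{prop:on}
Assume RH. There are $\eta_0>0$ and $c>0$ such that $M_\kappa(u,\eta)\ge ce^{-u/2}$ for all $u\ge0$, all $\eta\ge\eta_0$ and $\kappa\in\{0,1\}$.
\end{proposition}

\begin{proof}
Since $M_\kappa(u,\eta)$ is nondecreasing in $\eta$, it suffices to treat one value $\eta=\eta_0$. Fix a zero $\rho_0=\frac12+i\tau_0$, of multiplicity $m$, and a smooth $\chi$ with support in $[0,1]$ and $\int\chi=1$. Put
\[
\varphi(w)=\eta^{-1}\chi(w/\eta)e^{-s_{\rho_0}w},\qquad X(t)=\int\chi(v)e^{itv}\,dv .
\]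
Under RH, $s_\rho-s_{\rho_0}=i(\tau-\tau_0)$, so the substitution $w=\eta v$ gives $\hat\varphi(s_\rho)=X((\tau-\tau_0)\eta)$. Here $X(0)=1$, and two integrations by parts give $|X(t)|\le\|\chi''\|_1t^{-2}$. The product $b_\rho s_\rho$ is $1/\rho$ for $\kappa=0$ and $1/(\rho-1)$ for $\kappa=1$; since $|\rho-1|=|\rho|$ on the critical line, $|b_\rho s_\rho|=1/|\rho|$ in both cases. Hence, summing over the zeros different from $\rho_0$,
\[
\sum_{\rho\ne\rho_0}|b_\rho s_\rho\hat\varphi(s_\rho)|\le\frac{\|\chi''\|_1}{\eta^2}\sum_{\rho\ne\rho_0}\frac1{|\rho|(\tau-\tau_0)^2}.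
\]
The last sum is finite: under RH $\rho\ne\rho_0$ means $\tau\ne\tau_0$, only finitely many zeros have $|\tau|\le2|\tau_0|$ by (Z1), and the others have $(\tau-\tau_0)^2\ge\tau^2/4$. Choose $\eta=\eta_0$, independent of $\kappa$, so large that the right side is at most $m/(2|\rho_0|)$. The zero $\rho_0$ contributes a term of modulus $(m/|\rho_0|)e^{-u/2}$ to the series in Lemma~\ref{lem:smooth}(b), and $|e^{(\rho-1)u}|=e^{-u/2}$ for every $\rho$. So
\[
e^{\eta_0}\|\varphi\|_1M_\kappa(u,\eta_0)\ge\frac m{2|\rho_0|}e^{-u/2}-K\|\varphi'\|_1e^{-u}.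
\]
For large $u$ the second term is at most half the first. Lemma~\ref{lem:small} with $a=\frac12$ extends the bound to $u\ge0$, and we take the smaller of the constants for $\kappa=0$ and $\kappa=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Throughout, $x=e^u$, $\lambda=e^\eta$ and $\kappa\in\{0,1\}$.

\emph{Suppose RH is false.} By the symmetry $\rho\mapsto1-\bar\rho$ there is a zero $\rho_1$ with $\beta_1>\frac12$. Let $\lambda>1$ be arbitrary; we prove all three parts for this $\lambda$, so that any $\lambda_0>1$ will do. Part (iii) for a zero with $\beta_0>\frac12$ is Proposition~\ref{prop:off}. For a zero with $\beta_0\le\frac12$, apply the proposition to $\rho_1$ and use $x^{\beta_1-1}\ge x^{\beta_0-1}$ for $x\ge1$. For (ii), apply Theorem~\ref{thm:main} with $\delta=\frac12(\beta_1-\frac12)$. Its error term satisfies $x^{-1/2+\delta}\le x^{\beta_1-1}\le c^{-1}M_\kappa(u,\eta)$, so $|E_{1-\kappa}(u)|\le C(1+c^{-1})M_\kappa(u,\eta)$. Part (i) follows from (ii).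

\emph{Suppose RH is true.} Lemma~\ref{lem:g} gives $|G(u)|\le(B+K)e^{-u/2}$, and \eqref{eq:reduce} becomes
\begin{equation}\label{eq:rh}
|E_{1-\kappa}(u)|\le M_\kappa(u,\eta)+(B+K)e^{-u/2}\qquad(u\ge0,\ \eta>0),
\end{equation}
which is (i) for every $\lambda>1$. Let $\lambda_0=e^{\eta_0}$ with $\eta_0$ from Proposition~\ref{prop:on}, and let $\lambda\ge\lambda_0$. Every zero has $\beta_0-1=-\frac12$, so the proposition is (iii). It also gives $e^{-u/2}\le c^{-1}M_\kappa(u,\eta)$, and \eqref{eq:rh} yields $|E_{1-\kappa}(u)|\le(1+(B+K)/c)M_\kappa(u,\eta)$, which is (ii).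
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Explicit estimates for the summatory function of $\Lambda(n)/n$ from the one of $\Lambda(n)$},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 82334}

\bibitem{ingham}
Ingham, \emph{The Distribution of Prime Numbers}.

\bibitem{titchmarsh}
Titchmarsh, \emph{Theory of the Riemann Zeta-function}.

\end{thebibliography}
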